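
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}
\newtheorem{remark}[lemma]{Remark}

\title{Uniform embeddability into Hilbert space does not imply unitary representability}


\begin{abstract}
A topological group is unitarily representable if it embeds, as a topological group, into the group of linear isometries of a real Hilbert space with the strong operator topology. We answer in the negative the question whether a group whose left uniformity embeds uniformly into $l_2$ must be unitarily representable. There is a Polish group $G$, not unitarily representable, such that for every $\varepsilon>0$ some complete compatible left-invariant metric of $G$ embeds into $l_2$ with bi-Lipschitz distortion at most $1+\varepsilon$. The group is a square-summable product of copies of $SL_3(\mathbb Z)$, each with its own bounded left-invariant metric. We also show that the answer is positive for amenable groups and for isometric embeddings, and we determine for which countable groups the construction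 produces uniformly embeddable, respectively unitarily representable, groups.
\end{abstract}

\section{The question and the results}

\subsection{Why the question is natural}

For a real Hilbert space $H$ let $Is(H)_s$ be the group of all linear isometries of $H$ onto itself with the strong operator topology; the sets $\{T:\|Tv_i-v_i\|<\varepsilon,\ i=1,\dots,k\}$, with $v_i\in H$ and $\varepsilon>0$, form a base of neighborhoods of the identity. A Hausdorff topological group $G$ is \emph{unitarily representable} if there are a real Hilbert space $H$ and a group monomorphism $G\to Is(H)_s$ that is a homeomorphism onto its image.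

The \emph{left uniformity} of $G$ has the basic entourages $\{(x,y):x^{-1}y\in U\}$, where $U$ runs over the neighborhoods of the identity $e$. A left-invariant metric $\rho$ that induces the topology of $G$ (a \emph{compatible} metric) also induces the left uniformity, because $\rho(x,y)=\rho(e,x^{-1}y)$. A \emph{uniform embedding} of $G$ into a Hilbert space is an injective map $f$ that is a uniform isomorphism of $G$, with its left uniformity, onto $f(G)$, with the uniformity given by the norm.

Representations produce such embeddings. If $\pi:G\to Is(H)_s$ is a homomorphism and $v\in H$, then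
\begin{equation}\label{eq:orbit}
\|\pi(g)v-\pi(h)v\|=\|\pi(g^{-1}h)v-v\|
\end{equation}
depends only on $g^{-1}h$. So the orbit map $g\mapsto\pi(g)v$ of a continuous $\pi$ is uniformly continuous for the left uniformity. If $\pi$ is a topological embedding and $G$ is metrizable, countably many orbit maps together form a uniform embedding.

\begin{proposition}\label{prop:necessary}
If a metrizable group $G$ is unitarily representable, then some compatible left-invariant metric of $G$ embeds isometrically in a Hilbert space. If $G$ is also separable, the left uniformity of $G$ embeds uniformly into $l_2$.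
\end{proposition}

\begin{proof}
Let $\pi:G\to Is(H)_s$ be a topological embedding and $(V_k)$ a countable base of neighborhoods of $e$. Each $V_k$ contains a set $\{g:\|\pi(g)v-v\|<\varepsilon_k \text{ for all } v\in A_k\}$ with $\varepsilon_k>0$ and $A_k\subset H$ finite; discarding zero vectors, normalizing the others and decreasing $\varepsilon_k$, we may take all $v\in A_k$ of norm $1$. Let $v_1,v_2,\dots$ be a finite or infinite list of the vectors of $\bigcup_kA_k$, and put $f(g)=(2^{-i}\pi(g)v_i)_i\in\bigoplus_iH$. By \eqref{eq:orbit},
\[
\|f(g)-f(h)\|^2=\sum_i4^{-i}\|\pi(g^{-1}h)v_i-v_i\|^2 .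
\]
The sum converges uniformly, so it is a continuous function of $g^{-1}h$. It vanishes at $e$, and for each $k$ it forces $g^{-1}h\in V_k$ as soon as it is small enough. So $\|f(g)-f(h)\|$ is a compatible left-invariant metric, and $f$ is a uniform embedding. If $G$ is separable, $f(G)$ lies in a separable subspace.
\end{proof}

The first condition of Proposition~\ref{prop:necessary} is also sufficient (Theorem~\ref{thm:B}(1) below). What if we ask only for the uniform structure? The following question was posed in \cite{Q}.

\begin{quote}
\emph{Suppose the left uniformity of a topological group $G$ admits a uniform embedding into $l_2$. Is $G$ then unitarily representable?}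
\end{quote}

One might expect a positive answer. A uniform embedding $f$ gives the positive definite kernel $e^{-\|f(x)-f(y)\|^2}$ on $G$, which is close to $1$ exactly when $x^{-1}y$ is close to $e$. The kernel need not be invariant under translations, but one can try to average it over $G$ and then apply the Gelfand--Naimark--Segal construction. For amenable $G$ this works. For general $G$ there is no invariant mean to average with, and the answer turns out to be no.

\subsection{Results}

\begin{theorem}\label{thm:A}
There is a Polish group $G$ such that: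
\begin{enumerate}
\item[(1)] for every $\varepsilon>0$ there are a complete left-invariant metric $\rho_\varepsilon$ inducing the topology of $G$ and a map $f:G\to l_2$ with
\[
\|f(g)-f(h)\|\le\rho_\varepsilon(g,h)\le(1+\varepsilon)\|f(g)-f(h)\|\qquad(g,h\in G);
\]
in particular the left uniformity of $G$ embeds uniformly into $l_2$;
\item[(2)] $G$ is not unitarily representable.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
Let $G$ be a Hausdorff topological group.
\begin{enumerate}
\item[(1)] If a compatible left-invariant metric of $G$ embeds isometrically in a Hilbert space, then $G$ is unitarily representable.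
\item[(2)] If the left uniformity of $G$ embeds uniformly into $l_2$ (or any Hilbert space) and $G$ is amenable, then $G$ is unitarily representable.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:B}(1) the constant $1+\varepsilon$ in Theorem~\ref{thm:A} cannot be replaced by $1$, and by Theorem~\ref{thm:B}(2) the group in Theorem~\ref{thm:A} is not amenable.

The group in Theorem~\ref{thm:A} belongs to the following family. Let $\Gamma$ be an infinite countable group. Call a sequence $\sigma=(\sigma_n)_{n\ge1}$ of left-invariant metrics on $\Gamma$ \emph{admissible} if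
\begin{enumerate}
\item[(i)] $\sigma_n(\gamma,e)\to0$ as $n\to\infty$, for each $\gamma\in\Gamma$;
\item[(ii)] $\{\gamma:\sigma_n(\gamma,e)<1\}$ is finite, for each $n$.
\end{enumerate}
So every fixed element becomes short, yet in every $\sigma_n$ all but finitely many elements stay long. Put
\[
G(\sigma)=\Big\{g\in\Gamma^{\mathbb N}:\sum_n\sigma_n(g_n,e)^2<\infty\Big\},\qquad
\rho(g,h)=\Big(\sum_n\sigma_n(g_n,h_n)^2\Big)^{1/2}.
\]
We shall see that $G(\sigma)$ is a Polish group with complete left-invariant metric $\rho$ (Lemma~\ref{lem:polish}). The next theorem says which countable groups give what; coarse embeddability and the Haagerup property are recalled in Section~\ref{sec:tools}.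

\begin{theorem}\label{thm:C}
Let $\Gamma$ be an infinite countable group.
\begin{enumerate}
\item[(1)] There is an admissible $\sigma$ such that the left uniformity of $G(\sigma)$ embeds uniformly into $l_2$ if and only if $\Gamma$ is coarsely embeddable in a Hilbert space.
\item[(2)] There is an admissible $\sigma$ such that $G(\sigma)$ is unitarily representable if and only if $\Gamma$ is Haagerup.
\end{enumerate}
\end{theorem}

Hence every infinite countable group that is coarsely embeddable but not Haagerup yields a counterexample to the question.

\subsection{The idea}\label{subsec:idea}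

If $\Gamma$ has Kazhdan's property (T), then in an orthogonal representation of $\Gamma$ a vector that is moved little by a certain finite set of elements is moved little by the whole group. Let $\sigma$ be admissible and $\pi$ a continuous orthogonal representation of $G(\sigma)$. Fixed elements of $\Gamma$, placed in the $n$-th coordinate, tend to $e$ by (i); so $\pi$ moves a given vector less and less along the entire $n$-th copy of $\Gamma$. But by (ii) this copy contains elements at distance at least $1$ from $e$. So $\pi$ is not a topological embedding (Section~\ref{sec:T}).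

It remains to find an admissible $\sigma$ with $G(\sigma)$ uniformly embeddable in $l_2$. For this it suffices that the metrics $\sigma_n$ are, up to a factor independent of $n$, Hilbert space distances. By property (T) they cannot all be exactly Hilbertian: $G(\sigma)$ would then be unitarily representable by Theorem~\ref{thm:B}(1). But a \emph{coarse} embedding of $\Gamma$ in a Hilbert space, which involves no invariance, suffices to come within the factor $1+\varepsilon$. This is the main construction (Section~\ref{sec:stairs}). The group $SL_3(\mathbb Z)$ has property (T) and is coarsely embeddable.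

\section{Tools}\label{sec:tools}

\subsection{Kernels}

All kernels and Hilbert spaces are real unless said otherwise. A symmetric kernel $k:X\times X\to\mathbb R$ is \emph{positive definite} if $\sum c_ic_jk(x_i,x_j)\ge0$ for all finite families $x_i\in X$, $c_i\in\mathbb R$; then there are a Hilbert space $H$ and a map $u:X\to H$ whose image spans a dense subspace, with $\langle u(x),u(y)\rangle=k(x,y)$. A symmetric kernel $K$ is \emph{conditionally negative definite} (c.n.d.)\ if $\sum c_ic_jK(x_i,x_j)\le0$ whenever $\sum c_i=0$. Pointwise convergent sums of c.n.d.\ kernels are c.n.d., and $1-k$ is c.n.d.\ if $k$ is positive definite. Kernels $\|F(x)-F(y)\|^2$ with $F:X\to H$ are c.n.d., because $\sum c_ic_j\|F(x_i)-F(x_j)\|^2=-2\|\sum c_iF(x_i)\|^2$ if $\sum c_i=0$. The converse is part of \emph{Schoenberg's theorem}: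

\begin{quote}
\emph{If $K$ is a c.n.d.\ kernel vanishing on the diagonal, then $e^{-tK}$ is positive definite for every $t>0$, and $K(x,y)=\|F(x)-F(y)\|^2$ for some Hilbert space valued $F$.}
\end{quote}

We use it mainly as follows. For $F:X\to H$ and $t>0$ there are unit vectors $u(x)$ in a Hilbert space with $\langle u(x),u(y)\rangle=e^{-t\|F(x)-F(y)\|^2}$, so
\begin{equation}\label{eq:gauss}
\|u(x)-u(y)\|^2=2\big(1-e^{-t\|F(x)-F(y)\|^2}\big).
\end{equation}
We call $u$ the \emph{Gaussian map} of $F$ with parameter $t$. It turns an unbounded distance into a bounded one: points that are close on the scale $t^{-1/2}$ are almost identified, and points that are far on this scale end up at distance almost $\sqrt2$.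

A function $\varphi$ on a group is positive definite, or c.n.d., if the kernel $\varphi(x^{-1}y)$ is; in particular $\varphi(g^{-1})=\varphi(g)$.

\begin{lemma}\label{lem:gns}
Let $\varphi$ be a positive definite function on a Hausdorff topological group $G$, continuous at $e$, with $\varphi(e)=1$ and $\sup_{g\notin V}\varphi(g)<1$ for every neighborhood $V$ of $e$. Then $G$ is unitarily representable.
\end{lemma}

\begin{proof}
Take $u:G\to H$ with dense linear span and $\langle u(x),u(y)\rangle=\varphi(x^{-1}y)$. The rule $\pi(g)u(x)=u(gx)$ preserves inner products, so it extends to a linear isometry $\pi(g)$ of $H$; it is onto because $\pi(g^{-1})$ is its inverse, and $\pi$ is a homomorphism. For each $x$,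
\[
\|\pi(g)u(x)-u(x)\|^2=2\big(1-\varphi(x^{-1}gx)\big)\to0\quad\text{as }g\to e,
\]
since conjugation by $x$ is continuous. As the $u(x)$ span a dense subspace and the $\pi(g)$ are isometries, $\pi(g)w\to w$ as $g\to e$ for every $w\in H$; by \eqref{eq:orbit}, $\pi$ is continuous. Given $V$, there is $c>0$ with $\|\pi(g)u(e)-u(e)\|^2=2(1-\varphi(g))\ge c$ for $g\notin V$. So $\{g:\|\pi(g)u(e)-u(e)\|^2<c\}\subset V$. Since $G$ is Hausdorff, $\pi$ is injective, and it is a homeomorphism onto its image.
\end{proof}

\subsection{Countable groups}

Countable groups are discrete. On a countable group $\Gamma$ we fix a \emph{proper length} $|\cdot|:\Gamma\to\{0,1,2,\dots\}$: it is symmetric and subadditive, vanishes only at $e$, and has finite balls. One always exists: list $\Gamma\setminus\{e\}$ as $a_1,a_2,\dots$, and let $|\gamma|$ be the least value of $i_1+\dots+i_l$ over all expressions $\gamma=a_{i_1}^{\pm1}\cdots a_{i_l}^{\pm1}$. Put $d(x,y)=|x^{-1}y|$, a left-invariant metric.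

A map $F$ from $\Gamma$ to a Hilbert space is a \emph{coarse embedding} if there are nondecreasing $\omega_\pm:[0,\infty)\to[0,\infty)$ with $\omega_-(r)\to\infty$ as $r\to\infty$ and
\[
\omega_-(d(x,y))\le\|F(x)-F(y)\|\le\omega_+(d(x,y))\qquad(x,y\in\Gamma).
\]
The choice of the length is irrelevant: a ball of one proper length is finite, hence contained in a ball of any other. The group $\Gamma$ is \emph{Haagerup} if it carries a c.n.d.\ function $\psi\ge0$ with $\psi(e)=0$ that is proper, that is, all sets $\{\psi\le M\}$ are finite. In this case $\psi(x^{-1}y)=\|F(x)-F(y)\|^2$ by Schoenberg's theorem, and $F$ is a coarse embedding whose distances are invariant under left translations. Thus the Haagerup property is an invariant form of coarse embeddability, and the two notions correspond to the two parts of Theorem~\ref{thm:C}.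

A countable group $\Gamma$ has \emph{property (T)} if there are a finite $S\subset\Gamma$ and $\kappa>0$ such that
\begin{equation}\label{eq:T}
\max_{s\in S}\|\tau(s)w-w\|\ge\kappa\|w\|
\end{equation}
for every vector $w$ of every unitary representation $\tau$ of $\Gamma$ without nonzero invariant vectors. The inequality then also holds for orthogonal representations on real Hilbert spaces without nonzero invariant vectors: the complexification has none either, since $w_1+iw_2$ is invariant only if $w_1$ and $w_2$ are. By a theorem of Kazhdan, $SL_3(\mathbb Z)$ has property (T).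

\subsection{Proper cocycles}

A \emph{cocycle} for an orthogonal representation $\pi$ of a group $P$ on $H$ is a map $b:P\to H$ with $b(xy)=b(x)+\pi(x)b(y)$. Writing $y=x\cdot x^{-1}y$ one gets
\begin{equation}\label{eq:cocycle}
\|b(x)-b(y)\|=\|b(x^{-1}y)\| .
\end{equation}
By Bekka, Cherix and Valette \cite{BCV}, every $\sigma$-compact locally compact amenable group $P$ has a continuous cocycle $b$ for an orthogonal representation on a Hilbert space with $\|b\|$ proper: the sets $\{q\in P:\|b(q)\|\le M\}$ are compact.

\section{Two positive results: proof of Theorem~\ref{thm:B}}\label{sec:positive}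

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $\rho(g,h)=\|f(g)-f(h)\|$ be left-invariant and compatible, and put $\varphi(g)=e^{-\rho(g,e)^2}$. By left invariance $\varphi(g^{-1}h)=e^{-\rho(g,h)^2}=e^{-\|f(g)-f(h)\|^2}$, so $\varphi$ is positive definite by Schoenberg's theorem. It is continuous, $\varphi(e)=1$, and if $V$ contains the $\rho$-ball of radius $r$ about $e$, then $\varphi\le e^{-r^2}$ off $V$. Lemma~\ref{lem:gns} applies.
\end{proof}

If $f$ is only a uniform embedding, $e^{-\|f(g)-f(h)\|^2}$ need not be a function of $g^{-1}h$. An invariant mean, if there is one, averages it to such a function.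

Recall that a topological group $G$ is \emph{amenable} if there is a left-invariant mean on the space of bounded functions on $G$ that are uniformly continuous for the right uniformity (entourages $xy^{-1}\in U$). Inversion $x\mapsto x^{-1}$ exchanges the two uniformities and exchanges left and right translations. So amenability also means that there is a mean $m$, invariant under \emph{right} translations, on the space of bounded functions uniformly continuous for the \emph{left} uniformity. We write $m_x(h(x))$ for $m(h)$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]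
Let $f$ be the uniform embedding, $K(x,y)=e^{-\|f(x)-f(y)\|^2}$, and for $g\in G$ let $h_g(x)=K(x,xg)$.

\emph{The function $h_g$ is uniformly continuous for the left uniformity.} The function $a\mapsto e^{-a^2}$ is Lipschitz with constant at most $1$. So for $y=xu$,
\[
|h_g(x)-h_g(y)|\le\|f(x)-f(xu)\|+\|f(xg)-f(xg\cdot g^{-1}ug)\| .
\]
If $u$ is near $e$, so is $g^{-1}ug$, and both terms are small uniformly in $x$. As $0\le h_g\le1$, the number $\varphi(g)=m(h_g)$ is defined.

\emph{$\varphi$ is positive definite.} Replacing $x$ by $xg_i$, which $m$ allows, gives $\varphi(g_i^{-1}g_j)=m_x\big(K(x,xg_i^{-1}g_j)\big)=m_x\big(K(xg_i,xg_j)\big)$. So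
\[
\sum c_ic_j\varphi(g_i^{-1}g_j)=m_x\Big(\sum c_ic_jK(xg_i,xg_j)\Big)\ge0,
\]
since $K$ is positive definite by Schoenberg's theorem. Replacing $x$ by $xg$ gives $\varphi(g^{-1})=m_x(K(x,xg^{-1}))=m_x(K(xg,x))=\varphi(g)$.

\emph{$\varphi$ satisfies the other hypotheses of Lemma~\ref{lem:gns}.} Clearly $\varphi(e)=1$. If $U$ is such that $x^{-1}y\in U$ implies $\|f(x)-f(y)\|<\varepsilon$, then $e^{-\varepsilon^2}\le\varphi\le1$ on $U$; so $\varphi$ is continuous at $e$. Given a neighborhood $V$ of $e$, uniform continuity of $f^{-1}$ gives $c>0$ with $\|f(x)-f(y)\|\ge c$ whenever $x^{-1}y\notin V$; so $h_g\le e^{-c^2}$ for $g\notin V$, and $\varphi\le e^{-c^2}$ off $V$.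
\end{proof}

\section{The groups $G(\sigma)$}\label{sec:groups}

Let $\Gamma$ be an infinite countable group and $\sigma$ admissible. Write $|\gamma|_n=\sigma_n(\gamma,e)$. By left invariance, $|\gamma^{-1}|_n=|\gamma|_n$ and $|\gamma\delta|_n\le|\gamma|_n+|\delta|_n$. Since only finitely many $\gamma$ have $|\gamma|_n<1$,
\[
\eta_N=\min_{n\le N}\ \inf_{\gamma\ne e}|\gamma|_n>0 .
\]
Thus $\rho(g,h)<\eta_N$ forces $g_n=h_n$ for $n\le N$. The metric $\rho$ is left-invariant but need not be right-invariant; the point of the next lemma is that multiplication is nevertheless continuous.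

\begin{lemma}\label{lem:polish}
$G(\sigma)$ with the topology of $\rho$ is a Polish group, and $\rho$ is a complete left-invariant metric inducing its left uniformity.
\end{lemma}

\begin{proof}
By $|\gamma\delta^{-1}|_n\le|\gamma|_n+|\delta|_n$, the corresponding inequality $\sigma_n(\gamma,\delta)\le|\gamma|_n+|\delta|_n$, and Minkowski's inequality, $G(\sigma)$ is a group and $\rho$ is a finite metric on it; $\rho$ is left-invariant because each $\sigma_n$ is.

\emph{Conjugations are continuous at $e$.} Let $h\in G(\sigma)$. If $\rho(k,e)<\eta_N$, then $k_n=e$ for $n\le N$, while $|h_n^{-1}k_nh_n|_n\le|k_n|_n+2|h_n|_n$ for $n>N$. By Minkowski's inequality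
\[
\rho(h^{-1}kh,e)\le\rho(k,e)+2\Big(\sum_{n>N}|h_n|_n^2\Big)^{1/2}.
\]
Given $\varepsilon>0$, choose $N$ so that the last term is less than $\varepsilon/2$; then $\rho(k,e)<\min(\eta_N,\varepsilon/2)$ implies $\rho(h^{-1}kh,e)<\varepsilon$.

\emph{Group operations.} Left translations are isometries, so a sequence converges to $g$ exactly when it has the form $ga_i$ with $a_i\to e$. If $a_i,b_i\to e$, then $(ga_i)(hb_i)=gh\,(h^{-1}a_ih)\,b_i\to gh$, because $\rho(xy,e)\le\rho(x,e)+\rho(y,e)$. Also $\rho(a_i^{-1},e)=\rho(e,a_i)\to0$, so $(ga_i)^{-1}=g^{-1}(ga_i^{-1}g^{-1})\to g^{-1}$. So $G(\sigma)$ is a topological group, and $\rho$ is a compatible left-invariant metric, hence induces the left uniformity.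

\emph{Separability.} The finitely supported sequences form a countable set, and it is dense because every $g$ is the limit of its truncations.

\emph{Completeness.} Let $(g^{(i)})$ be Cauchy. Since distinct elements of $\Gamma$ have $\sigma_n$-distance at least $\eta_n$, each coordinate is eventually constant, equal to some $g_n$. If $\rho(g^{(i)},g^{(j)})\le\varepsilon$ for $i,j\ge i_0$, letting $j\to\infty$ gives $\sum_{n\le M}\sigma_n(g^{(i)}_n,g_n)^2\le\varepsilon^2$ for $i\ge i_0$ and all $M$. As $|g_n|_n\le|g_n^{(i)}|_n+\sigma_n(g_n^{(i)},g_n)$, the sequence $g=(g_n)$ is in $G(\sigma)$, and $\rho(g^{(i)},g)\le\varepsilon$ for $i\ge i_0$.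
\end{proof}

Two further facts are used. The first says that finitely many coordinates do not matter. The second passes from the coordinates to the group.

\begin{lemma}\label{lem:finite}
If $\sigma$ and $\sigma'$ are admissible and $\sigma_n=\sigma'_n$ for $n>N$, then $G(\sigma)=G(\sigma')$, and the two sum metrics $\rho,\rho'$ induce the same uniformity.
\end{lemma}

\begin{proof}
Square-summability concerns only the tail. Let $\eta>0$ be a lower bound for the distances of distinct points in $\sigma_n$ and $\sigma'_n$ for all $n\le N$. If one of $\rho(g,h)$, $\rho'(g,h)$ is less than $\eta$, then $g_n=h_n$ for $n\le N$, and so $\rho(g,h)=\rho'(g,h)$.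
\end{proof}

\begin{lemma}\label{lem:sum}
Let $\sigma$ be admissible and $C\ge1$, and let $\phi_n:\Gamma\to H_n$ be maps to separable Hilbert spaces with
\[
\|\phi_n(x)-\phi_n(y)\|\le\sigma_n(x,y)\le C\|\phi_n(x)-\phi_n(y)\|\qquad(x,y\in\Gamma,\ n\ge1).
\]
Then $f(g)=\big(\phi_n(g_n)-\phi_n(e)\big)_n$ defines a map $f:G(\sigma)\to\bigoplus_nH_n$ with $\|f(g)-f(h)\|\le\rho(g,h)\le C\|f(g)-f(h)\|$. In particular the left uniformity of $G(\sigma)$ embeds uniformly into $l_2$.
\end{lemma}

\begin{proof}
Since $\sum_n\|\phi_n(g_n)-\phi_n(e)\|^2\le\sum_n\sigma_n(g_n,e)^2<\infty$, the map is well defined. Summing the squares of the hypotheses with $x=g_n$, $y=h_n$ gives the inequalities. The space $\bigoplus_nH_n$ is separable, so it embeds isometrically in $l_2$, and $\rho$ induces the left uniformity by Lemma~\ref{lem:polish}.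
\end{proof}

\begin{example}\label{ex:Z}
Let $\Gamma=\mathbb Z$ and $\sigma_n(x,y)^2=2\big(1-e^{-(x-y)^2/n^2}\big)$. By \eqref{eq:gauss} with $F(x)=x$ and $t=1/n^2$, $\sigma_n(x,y)=\|u_n(x)-u_n(y)\|$ for a Gaussian map $u_n$; so $\sigma_n$ is a metric, translation invariant and exactly Hilbertian. For fixed $x$ we have $\sigma_n(x,0)\to0$, and $\sigma_n(x,0)<1$ means $x^2<n^2\ln2$. So $\sigma$ is admissible. Lemma~\ref{lem:sum} with $C=1$ and Theorem~\ref{thm:B}(1) show that $G(\sigma)$ is unitarily representable.

Two things worked together here: the Gaussian map made bounded sets small and far points distant, and $|F(x)-F(y)|$ depended only on $y-x$. For an infinite group with property (T) the second is lost, and we must replace it.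
\end{example}

\section{Property (T) obstructs unitary representability}\label{sec:T}

\begin{proposition}\label{prop:T}
Let $\Gamma$ be an infinite countable group with property \textup{(T)} and $\sigma$ an admissible sequence on $\Gamma$. Then $G(\sigma)$ is not unitarily representable.
\end{proposition}

\begin{proof}
Let $S$ and $\kappa$ be as in \eqref{eq:T}. Let $\tau$ be an orthogonal representation of $\Gamma$ on $H$. The orthogonal complement of the space of invariant vectors is itself invariant under $\tau$ and contains no nonzero invariant vector. Write $v\in H$ as $v=v_0+w$ with $v_0$ invariant and $w$ in this complement. Then $\tau(\gamma)v-v=\tau(\gamma)w-w$ for all $\gamma$, and \eqref{eq:T} gives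
\begin{equation}\label{eq:star}
\sup_{\gamma\in\Gamma}\|\tau(\gamma)v-v\|\le2\|w\|\le\frac2\kappa\max_{s\in S}\|\tau(s)v-v\| .
\end{equation}

Now let $\pi:G(\sigma)\to Is(H)_s$ be any continuous homomorphism, and let $j_n:\Gamma\to G(\sigma)$ be the embedding as the $n$-th coordinate. It satisfies $\rho(j_n(x),j_n(y))=\sigma_n(x,y)$. By (i), $j_n(s)\to e$ for each $s\in S$. Hence $\max_{s\in S}\|\pi(j_n(s))v-v\|\to0$ for each $v\in H$, and \eqref{eq:star} with $\tau=\pi\circ j_n$ gives
\[
\sup_{\gamma\in\Gamma}\|\pi(j_n(\gamma))v-v\|\to0\qquad(v\in H).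
\]
By (ii), and since $\Gamma$ is infinite, we can choose $\gamma_n$ with $\sigma_n(\gamma_n,e)\ge1$. Then $\pi(j_n(\gamma_n))\to1$ strongly while $\rho(j_n(\gamma_n),e)\ge1$. So $\pi$ is not a homeomorphism onto its image.
\end{proof}

\begin{remark}
Neither condition of admissibility can be omitted in Proposition~\ref{prop:T}, for any $\Gamma$. If (i) is dropped, let every $\sigma_n$ be $\sqrt2$ off the diagonal: then $G(\sigma)$ consists of the finitely supported sequences and is discrete, and Lemma~\ref{lem:gns} applies with $\varphi$ the indicator function of $\{e\}$. If (ii) is weakened to uniform discreteness of each $\sigma_n$, let $\sigma_n$ be $1/n$ off the diagonal: then $G(\sigma)=\Gamma^{\mathbb N}$ with the product topology, the map $f$ of Lemma~\ref{lem:sum} with $\phi_n(x)=\delta_x/(n\sqrt2)\in\ell_2(\Gamma)$ embeds $\rho$ isometrically in a Hilbert space, and Theorem~\ref{thm:B}(1) applies.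
\end{remark}

\section{Invariant metrics that are almost Hilbertian}\label{sec:stairs}

Let $F$ be a coarse embedding of $\Gamma$. For given $n$ we want a left-invariant metric $\sigma_n$ that is at most $1/n$ on the ball of radius $n$ about $e$, at least $1$ far away from $e$, and close to a Hilbertian metric.

\subsection{One step}\label{subsec:onestep}

The obvious attempt is to imitate Example~\ref{ex:Z}. Let $u$ be the Gaussian map of $F$ with $t$ so small that $\|u(x)-u(y)\|^2\le1/(2n^2)$ if $d(x,y)\le n$; this is possible because $\|F(x)-F(y)\|\le\omega_+(n)$ for such $x,y$. To keep distinct points apart add a floor of height $s_0=1/(2n^2)$ and consider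
\[
D(x,y)=\tfrac{s_0}2\|\delta_x-\delta_y\|^2+\|u(x)-u(y)\|^2 ,
\]
the square of a Hilbertian metric. Then $D\le1/n^2$ if $d(x,y)\le n$, and, since $\omega_-\to\infty$, there is $R$ with $D\ge1$ if $d(x,y)\ge R$. The scales are right. But $D$ need not be left-invariant, and to make it so we pass to $\sup_gD(gx,gy)$. How much does this change $D$? For $x\ne y$ outside the range $n\le d(x,y)\le R$ we know $D$ up to a bounded factor in terms of $d(x,y)$, which is invariant. Inside this range we know only $s_0\le D\le s_0+2$, a ratio of $1+4n^2$. The uncertainty is the height of the step, and the bound for the distortion explodes as $n\to\infty$.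

The remedy is to climb from the floor to the ceiling in many low steps, each rising by the factor $1+\theta$ only, and to let them occur at \emph{disjoint} ranges of $d(x,y)$. Then at each distance only one step is undecided, and it costs a factor of about $1+\theta$.

\subsection{The staircase}

\begin{lemma}\label{lem:stairs}
Let $F$ be a coarse embedding of an infinite countable group $\Gamma$ in a Hilbert space. For each $\varepsilon\in(0,1]$ and each integer $n\ge1$ there are a bounded left-invariant metric $\sigma$ on $\Gamma$ and a map $\phi$ from $\Gamma$ to a separable Hilbert space such that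
\begin{enumerate}
\item[(a)] $\|\phi(x)-\phi(y)\|\le\sigma(x,y)\le(1+\varepsilon)\|\phi(x)-\phi(y)\|$ for all $x,y\in\Gamma$;
\item[(b)] $\sigma(x,e)\le1/n$ whenever $|x|\le n$;
\item[(c)] $\{x:\sigma(x,e)<1\}$ is finite.
\end{enumerate}
\end{lemma}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.15cm,y=0.9cm]
\draw[->] (0,0) -- (8.8,0) node[below] {$d(x,y)$};
\draw[->] (0,0) -- (0,4) node[left] {$D(x,y)$};
\filldraw[fill=gray!25] (0.7,0.7) rectangle (2.5,1.4);
\filldraw[fill=gray!25] (2.5,1.4) rectangle (4.5,2.2);
\filldraw[fill=gray!25] (4.5,2.2) rectangle (6.7,3.2);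
\draw[very thick] (6.7,3.2) -- (8.5,3.2);
\draw[dotted] (0,0.7) -- (0.7,0.7);
\draw[dotted] (0,1.4) -- (2.5,1.4);
\draw[dotted] (0,2.2) -- (4.5,2.2);
\draw[dotted] (0,3.2) -- (6.7,3.2);
\draw[dotted] (0.7,0) -- (0.7,0.7);
\draw[dotted] (2.5,0) -- (2.5,1.4);
\draw[dotted] (4.5,0) -- (4.5,2.2);
\draw[dotted] (6.7,0) -- (6.7,3.2);
\node[left] at (0,0.7) {$s_0$};
\node[left] at (0,1.4) {$s_1$};
\node[left] at (0,2.2) {$s_2$};
\node[left] at (0,3.2) {$s_3$};
\node[below] at (0.7,0) {$R_1=1$};
\node[below] at (2.5,0) {$R_2$};
\node[below] at (4.5,0) {$R_3$};
\node[below] at (6.7,0) {$R_4$};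
\end{tikzpicture}
\caption{The staircase for $m=3$ steps (not to scale). Up to small errors, a pair at distance $d(x,y)\in[R_k,R_{k+1})$ has its value $D(x,y)$ in the shaded box over that interval, between the levels $s_{k-1}$ and $s_k=(1+\theta)s_{k-1}$. Where in the box it lies is not controlled, but the ratio of top and bottom of each box is only $1+\theta$.}
\label{fig:stairs}
\end{figure}

\begin{proof}
\emph{Levels.} Put $\theta=\varepsilon/5$ and
\[
s_0=\frac1{2n^2},\qquad s_k=(1+\theta)^ks_0,\qquad w_0=s_0,\qquad w_k=s_k-s_{k-1}\quad(k\ge1),
\]
so that $w_0+\dots+w_k=s_k$. The level $s_0$ is the floor, and step $k$ has height $w_k$. Choose $m\ge1$ with $s_m\ge2$, and then an error $\eta\in(0,1)$ with $\eta s_m\le\theta s_0$. Since $s_m\ge s_0$, we have $\eta\le\theta\le1/5$.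

\emph{Steps.} Put $R_1=1$ and $u_0(x)=\delta_x\in\ell_2(\Gamma)$; then $\|u_0(x)-u_0(y)\|^2=2$ if $d(x,y)\ge R_1$. For $k=1,\dots,m$ proceed inductively. Given $R_k$, let $u_k$ be the Gaussian map of $F$ with parameter $t=\eta/(1+\omega_+(R_k)^2)$. By \eqref{eq:gauss}, always $\|u_k(x)-u_k(y)\|^2\le2$, and
\[
\|u_k(x)-u_k(y)\|^2\le2t\,\omega_+(R_k)^2\le2\eta\qquad\text{if }d(x,y)\le R_k .
\]
Since $\omega_-\to\infty$, we can choose $R_{k+1}\ge R_k+n$ with
\[
\|u_k(x)-u_k(y)\|^2\ge2\big(1-e^{-t\omega_-(R_{k+1})^2}\big)\ge2(1-\eta)\qquad\text{if }d(x,y)\ge R_{k+1} .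
\]
So step $k$ is nearly invisible up to distance $R_k$ and nearly saturated from distance $R_{k+1}$ on.

\emph{Assembly.} Let $\phi=\bigoplus_{k=0}^m\sqrt{w_k/2}\;u_k$ and
\[
D(x,y)=\|\phi(x)-\phi(y)\|^2=\sum_{k=0}^m\frac{w_k}2\|u_k(x)-u_k(y)\|^2 .
\]
The Hilbert space may be taken to be the closed linear span of the countable set $\phi(\Gamma)$, so it is separable. Let $x\ne y$; then $d(x,y)\ge1=R_1$.

Suppose $R_k\le d(x,y)<R_{k+1}$ with $1\le k\le m$. For $j\le k-1$ we have $d(x,y)\ge R_{j+1}$, so the $j$-th term lies in $[(1-\eta)w_j,w_j]$. The $k$-th term lies in $[0,w_k]$. For $j\ge k+1$ we have $d(x,y)\le R_j$, so the $j$-th term is at most $\eta w_j$. Adding up,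
\begin{equation}\label{eq:box}
(1-\eta)s_{k-1}\le D(x,y)\le s_k+\eta s_m .
\end{equation}
Since $\eta s_m\le\theta s_0\le\theta s_{k-1}$, the ratio of the two bounds is at most
\[
\frac{(1+\theta)+\theta}{1-\eta}\le\frac{1+2\theta}{1-\theta}\le1+\varepsilon;
\]
the last step holds because $(1+\varepsilon)(1-\frac\varepsilon5)-(1+\frac{2\varepsilon}5)=\frac{2\varepsilon}5-\frac{\varepsilon^2}5\ge0$. If $d(x,y)\ge R_{m+1}$, all steps are nearly saturated, so $(1-\eta)s_m\le D(x,y)\le s_m$, and the ratio of the bounds is at most $1/(1-\theta)\le1+\varepsilon$. (See Figure~\ref{fig:stairs}.)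

\emph{Invariance.} The bounds just found depend only on $d(x,y)$, and $d(gx,gy)=d(x,y)$. Hence
\[
D(gx,gy)\le(1+\varepsilon)D(x,y)\qquad(g,x,y\in\Gamma).
\]
Put $\sigma(x,y)=\sup_{g\in\Gamma}\|\phi(gx)-\phi(gy)\|$. This is left-invariant, satisfies the triangle inequality, and is bounded by $\sqrt{s_m}$. Taking $g=e$ gives $\sigma(x,y)\ge\|\phi(x)-\phi(y)\|$; this is positive for $x\ne y$ because of $u_0$, so $\sigma$ is a metric. And $\sigma(x,y)\le\sqrt{1+\varepsilon}\,\|\phi(x)-\phi(y)\|\le(1+\varepsilon)\|\phi(x)-\phi(y)\|$. This proves (a).

\emph{Scales.} For $x=e$ there is nothing to prove in (b). If $1\le|x|\le n$, then $R_1\le|x|<R_2$, since $R_2\ge1+n$. The upper bound in \eqref{eq:box} with $k=1$ holds for all pairs $(gx,g)$, because $d(gx,g)=|x|$, and gives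
\[
\sigma(x,e)^2\le s_1+\eta s_m\le(1+2\theta)s_0\le2s_0=\frac1{n^2},
\]
which is (b). If $|x|\ge R_{m+1}$, then $\sigma(x,e)^2\ge D(x,e)\ge(1-\eta)s_m\ge\frac45\cdot2>1$. Balls of $|\cdot|$ are finite, so (c) holds.
\end{proof}

\begin{proposition}\label{prop:coarse}
Let $\Gamma$ be an infinite countable group that is coarsely embeddable in a Hilbert space. Then there are an admissible sequence $\sigma$ and maps $\phi_n$ from $\Gamma$ to separable Hilbert spaces with
\[
\|\phi_n(x)-\phi_n(y)\|\le\sigma_n(x,y)\le\big(1+\tfrac1n\big)\|\phi_n(x)-\phi_n(y)\|\qquad(x,y\in\Gamma,\ n\ge1).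
\]
For every $\varepsilon>0$ the group $G(\sigma)$ has a complete compatible left-invariant metric $\rho_\varepsilon$ and a map $f:G(\sigma)\to l_2$ with $\|f(g)-f(h)\|\le\rho_\varepsilon(g,h)\le(1+\varepsilon)\|f(g)-f(h)\|$ for all $g,h$; so its left uniformity embeds uniformly into $l_2$.
\end{proposition}

\begin{proof}
Let $(\sigma_n,\phi_n)$ be given by Lemma~\ref{lem:stairs} for this $n$ and for $\varepsilon=1/n$. Property (b) gives (i), because $\sigma_n(\gamma,e)\le1/n$ as soon as $n\ge|\gamma|$, and (c) is (ii). So $\sigma$ is admissible.

Now let $\varepsilon>0$ be arbitrary. The coordinates that are too distorted are finite in number, and we replace them. Let $N\ge1$ be an integer with $N>1/\varepsilon$. For $n\le N$ let $\sigma'_n$ be the metric equal to $\sqrt2$ off the diagonal and $\phi'_n(x)=\delta_x\in\ell_2(\Gamma)$, which is isometric for $\sigma'_n$. For $n>N$ put $\sigma'_n=\sigma_n$ and $\phi'_n=\phi_n$. The sequence $\sigma'$ is admissible. By Lemma~\ref{lem:finite} it gives the same group with the same uniformity, hence the same topology. So the sum metric $\rho_\varepsilon$ of $\sigma'$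 is a complete compatible left-invariant metric on $G(\sigma)$ by Lemma~\ref{lem:polish}, and Lemma~\ref{lem:sum}, applied to $\sigma'$ with $C=1+\varepsilon$, provides $f$.
\end{proof}

\section{The counterexample: proof of Theorem~\ref{thm:A}}\label{sec:A}

It remains to embed $SL_3(\mathbb Z)$ coarsely. A proper cocycle $b$ on the group itself would do, but there is none: $\|b\|^2$ would be a proper c.n.d.\ function, so $SL_3(\mathbb Z)$ would be Haagerup, and Theorem~\ref{thm:C}(2) (whose proof does not use this section) would contradict Proposition~\ref{prop:T}. However, $SL_3(\mathbb Z)$ sits in $SL_3(\mathbb R)$, every element of which is the product of an element of a solvable subgroup and an element of a compact one, and the solvable subgroup does have a proper cocycle.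

\begin{lemma}\label{lem:sl3}
$\Gamma=SL_3(\mathbb Z)$ is coarsely embeddable in a Hilbert space.
\end{lemma}

\begin{proof}
Let $L=SL_3(\mathbb R)$, $K=SO(3)$, and let $P\subset L$ be the closed subgroup of upper triangular matrices with positive diagonal. Applying Gram--Schmidt to the rows of $g\in L$, from the last to the first, we can write $g=p(g)k(g)$ with $p(g)$ upper triangular with positive diagonal and $k(g)$ orthogonal; as $\det g=1$ and $\det p(g)>0$, both determinants are $1$, so $p(g)\in P$ and $k(g)\in K$. The group $P$ is solvable, hence amenable, and it is locally compact and $\sigma$-compact. Let $b$ be a continuous cocycle on $P$ with $\|b\|$ proper \cite{BCV}, and put $F(\gamma)=b(p(\gamma))$ for $\gamma\in\Gamma$. By \eqref{eq:cocycle}, $\|F(\gamma)-F(\gamma')\|=\|b(q)\|$ with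
\[
q=p(\gamma)^{-1}p(\gamma')=k(\gamma)\,\gamma^{-1}\gamma'\,k(\gamma')^{-1}\in P\cap K\gamma^{-1}\gamma'K .
\]
So $q$ is determined by $\gamma^{-1}\gamma'$ up to multiplication by elements of a compact group on both sides. Accordingly put
\begin{align*}
\omega_+(r)&=\max\Big\{\|b(q)\|:q\in P\cap\bigcup_{\delta\in\Gamma,\,|\delta|\le r}K\delta K\Big\},\\
\omega_-(r)&=\inf\big\{\|b(q)\|:q\in P\cap K\delta K,\ \delta\in\Gamma,\ |\delta|\ge r\big\}.
\end{align*}
The sets involved are nonempty, since $p(\delta)=\delta k(\delta)^{-1}\in P\cap K\delta K$ and $\Gamma$ is infinite. Both functions are nondecreasing, and $\omega_-(d(\gamma,\gamma'))\le\|F(\gamma)-F(\gamma')\|\le\omega_+(d(\gamma,\gamma'))$. The maximum exists because a finite union of sets $K\delta K$ is compact, $P$ is closed and $b$ is continuous. Finally let $M>0$. By properness $C_M=\{q\in P:\|b(q)\|\le M\}$ is compact. If $q\in C_M\cap K\delta K$, then $\delta\in\Gamma\cap KC_MK$, which is finite because $\Gamma$ is closed and discrete in $L$. So $\omega_-(r)\ge M$ for large $r$.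
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:sl3}, Proposition~\ref{prop:coarse} applies to $\Gamma=SL_3(\mathbb Z)$. Let $\sigma$ be the admissible sequence it gives and $G=G(\sigma)$. This is a Polish group by Lemma~\ref{lem:polish}, and (1) holds by Proposition~\ref{prop:coarse}. As $\Gamma$ is infinite and has property (T), (2) holds by Proposition~\ref{prop:T}.
\end{proof}

\section{Which countable groups: proof of Theorem~\ref{thm:C}}\label{sec:C}

The implications from $G(\sigma)$ to $\Gamma$ rest on one device. From a uniform embedding, or a representation, of $G(\sigma)$ the coordinate embeddings $j_n:\Gamma\to G(\sigma)$, which satisfy $\rho(j_n(x),j_n(y))=\sigma_n(x,y)$, produce c.n.d.\ kernels on $\Gamma$. By (i) they are small, for large $n$, when $x^{-1}y$ lies in a given ball, and by (ii) they are bounded below when $x^{-1}y$ is off a finite set. A sum over a sparse sequence of coordinates converges, and it grows without bound at infinity.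

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
If $\Gamma$ is coarsely embeddable, Proposition~\ref{prop:coarse} gives $\sigma$.

Conversely, let $f:G(\sigma)\to l_2$ be a uniform embedding. Since $\rho$ induces the left uniformity, there is $c>0$ such that $\rho(g,h)\ge1$ implies $\|f(g)-f(h)\|\ge c$, and for each $i\ge1$ there is $\delta_i>0$ such that $\rho(g,h)<\delta_i$ implies $\|f(g)-f(h)\|^2\le2^{-i}$. On $\Gamma$ put
\[
K_n(x,y)=1-\exp\big(-\|f(j_n(x))-f(j_n(y))\|^2\big)\in[0,1).
\]
This kernel is c.n.d., since the exponential is positive definite, and it vanishes on the diagonal. (The exponential keeps $K_n$ bounded: uniform continuity of $f$ controls $\|f(j_n(x))-f(j_n(y))\|$ directly only when $\sigma_n(x,y)$ is small.) Since balls are finite, (i) allows us to choose $n_1<n_2<\cdots$ with $\sigma_{n_i}(\gamma,e)<\delta_i$ for all $|\gamma|\le i$. Put $K=\sum_{i\ge1}K_{n_i}$.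

\emph{Upper bound.} Let $d(x,y)\le r$ with an integer $r\ge1$. The $r-1$ terms with $i<r$ are at most $1$. If $i\ge r$, then $\rho(j_{n_i}(x),j_{n_i}(y))=\sigma_{n_i}(x^{-1}y,e)<\delta_i$, so $K_{n_i}(x,y)\le2^{-i}$. Hence $K(x,y)\le(r-1)+1=r$.

\emph{Lower bound.} If $x^{-1}y$ lies outside the set $\bigcup_{i\le M}\{\gamma:\sigma_{n_i}(\gamma,e)<1\}$, then the first $M$ terms are at least $1-e^{-c^2}$ each, so $K(x,y)\ge M(1-e^{-c^2})$. By (ii) the excluded set is finite, so it lies in a ball.

So $K$ is a finite c.n.d.\ kernel vanishing on the diagonal, and $K(x,y)=\|F(x)-F(y)\|^2$ by Schoenberg's theorem. The two bounds show that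
\[
\omega_+(r)=\sup_{d(x,y)\le r}\|F(x)-F(y)\|,\qquad\omega_-(r)=\inf_{d(x,y)\ge r}\|F(x)-F(y)\|
\]
are finite and that $\omega_-(r)\to\infty$. Thus $F$ is a coarse embedding.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $\Gamma$ be Haagerup, with $\psi$ as in the definition. Here the staircase is not needed, and we argue as in Example~\ref{ex:Z}. The kernel $\frac12\|\delta_x-\delta_y\|^2$ is c.n.d.\ and equals $1$ off the diagonal. So by adding $1$ to $\psi$ off $e$ we may assume $\psi>0$ off $e$. Write $\psi(x^{-1}y)=\|F(x)-F(y)\|^2$, let $u_n$ be the Gaussian map of $F$ with parameter $1/n$, and put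
\[
\sigma_n(x,y)=\|u_n(x)-u_n(y)\|=\big(2(1-e^{-\psi(x^{-1}y)/n})\big)^{1/2}.
\]
These are left-invariant metrics with $\sigma_n(\gamma,e)\to0$ for each $\gamma$. And $\sigma_n(\gamma,e)<1$ means $\psi(\gamma)<n\ln2$, which holds for finitely many $\gamma$. So $\sigma$ is admissible. By Lemma~\ref{lem:sum} with $C=1$ (the spaces spanned by $u_n(\Gamma)$ are separable), $\rho$ embeds isometrically in a Hilbert space, and $G(\sigma)$ is unitarily representable by Theorem~\ref{thm:B}(1).

Conversely, let $\pi:G(\sigma)\to Is(H)_s$ be a topological embedding. There are $v_1,\dots,v_k\in H$ and $\varepsilon>0$ such that $\rho(g,e)<1$ whenever $\|\pi(g)v_i-v_i\|<\varepsilon$ for all $i$. Hence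
\[
\psi_0(g)=\sum_{i=1}^k\|\pi(g)v_i-v_i\|^2\ge\varepsilon^2\qquad\text{whenever }\rho(g,e)\ge1 .
\]
The function $\psi_0$ is continuous with $\psi_0(e)=0$, and it is c.n.d.\ by \eqref{eq:orbit}. So the functions $\psi^{(n)}=\psi_0\circ j_n$ on $\Gamma$ are c.n.d. They tend to $0$ pointwise by (i), and $\psi^{(n)}\ge\varepsilon^2$ off the set $E_n=\{\gamma:\sigma_n(\gamma,e)<1\}$, which is finite by (ii). Choose $n_1<n_2<\cdots$ with $\psi^{(n_i)}\le2^{-i}$ on the finite set $\{|\gamma|\le i\}$, and put $\Psi=\sum_i\psi^{(n_i)}$. The series converges at every $\gamma$, so $\Psi\ge0$ is a c.n.d.\ function with $\Psi(e)=0$. For every $M$ we have $\Psi\ge M\varepsilon^2$ off the finite set $E_{n_1}\cup\dots\cup E_{n_M}$. So $\Psi$ is proper, and $\Gamma$ is Haagerup.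
\end{proof}

\begin{thebibliography}{9}
\bibitem{BCV} Bekka, Cherix and Valette, \emph{Proper affine isometric actions of amenable groups}, 1995.
\bibitem{Q} \emph{Reflexively But Not Unitarily Representable}, \texttt{http://u.math.biu.ac.il/\~{}megereli/nunit.pdf}.
\end{thebibliography}

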